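# Queue-number is not bounded by a polynomial in treewidth

## 1. A linear guess, tested on trees, cliques and powers of paths

All graphs are simple, and $\log$ is to base $2$.

**Definition (queue layout).** A $k$-queue layout of a finite graph $G$ is a linear order $\sigma$ of $V(G)$ together with a partition of $E(G)$ into $k$ sets, called queues, such that no two edges in the same queue are nested. Edges $vw$ and $xy$ are nested if $v<_\sigma x<_\sigma y<_\sigma w$. The queue-number $\mathrm{qn}(G)$ is the least $k$ for which a $k$-queue layout exists.

For the order $1<2<3<4$, the edges $14$ and $23$ are nested, while $13$ and $24$ are not. Two edges with a common end are never nested. If the length of an edge is the difference of the positions of its ends, then the lengths of two nested edges differ by at least $2$.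

**Treewidth.** A tree decomposition of $G$ is a tree whose nodes carry sets of vertices (bags), such that each edge lies in a bag and the nodes whose bags contain a given vertex form a nonempty subtree. The treewidth $\mathrm{tw}(G)$ is the least possible value of (largest bag size) $-1$. We use one textbook fact: *if the vertices of a finite graph can be ordered so that the earlier neighbors of each vertex form a clique of size at most $k$, then $\mathrm{tw}(G)\le k$.* Indeed, remove the last vertex $x$ and decompose the rest. The clique $N(x)$ lies in some bag (a clique always does); attach there a new node with bag $N(x)\cup\{x\}$.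

How large can $\mathrm{qn}(G)$ be in terms of $\mathrm{tw}(G)$? Let us guess a linear bound and test it.

*Trees (treewidth at most $1$).* Order a rooted tree by breadth-first search. If $v$ and $x$ are the parents in two edges $vw$, $xy$ and $v<x$, then all children of $v$ come before all children of $x$, so $w<y$. Nothing is nested, and $\mathrm{qn}\le 1$.

*Cliques.* $K_m$ has treewidth $m-1$. In any order $1<\dots<m$ the $\lfloor m/2\rfloor$ edges $\{i,m+1-i\}$ are pairwise nested, so $\mathrm{qn}(K_m)\ge\lfloor m/2\rfloor$. Conversely, put the edges of lengths $2q-1$ and $2q$ into queue $q$; lengths in one queue differ by at most $1$, so no two are nested. Hence $\mathrm{qn}(K_m)=\lfloor m/2\rfloor$, linear in the treewidth.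

*Powers of paths.* Join $i,j\in[m]$, $m>k$, if $1\le|i-j|\le k$. The treewidth is $k$: earlier neighbors form cliques of size at most $k$, and there is a $K_{k+1}$. Pairing lengths as before gives $\lceil k/2\rceil$ queues.

*Dominating vertices.* Adding a vertex $v$ joined to everything raises the treewidth by at most $1$ (add $v$ to every bag). It raises the queue-number by at most $1$: put $v$ first and give its edges, which all share the end $v$, a queue of their own. So a tree plus $k-1$ dominating vertices has treewidth at most $k$ and queue-number at most $k$.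

In all these tests a linear bound holds. It is known that *some* bound exists: for a constant $c$,
$$\mathrm{qn}(G)\le c^{\mathrm{tw}(G)}\cdot 6^{(4^{\mathrm{tw}(G)}-3\,\mathrm{tw}(G)-1)/9}-1,$$
which is doubly exponential in $\mathrm{tw}(G)$. Open Problem 6.2 of "Track Layouts of Graphs" asks whether a polynomial bound holds. The guess from small cases is wrong: there is no polynomial $p$ with $\mathrm{qn}(G)\le p(\mathrm{tw}(G))$ for all $G$. Let $f(k)$ be the maximum queue-number of finite graphs of treewidth at most $k$. (The argument does not use that $f(k)$ is finite; if it is $\infty$, lower bounds on it are trivial.)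

**Theorem 1.** For all sufficiently large $k$,
$$f(k)\ \ge\ 2^{\,2^{(\log k)^{1/3}/9}} .$$
So $f$ eventually exceeds every polynomial, and even every function $2^{(\log k)^d}$ with $d$ fixed.

The second sentence follows from the first: for fixed $d$ and large $k$ we have $(\log k)^{1/3}/9>d\log\log k$, hence $2^{(\log k)^{1/3}/9}>(\log k)^d$.

A *$t$-track layout* of $G$ is a proper coloring of $V(G)$ with $t$ colors together with a linear order on each color class, such that no two edges between the same two classes cross, that is, there are no edges $vw,xy$ with $v<x$ in one class and $w>y$ in another. The *track-number* is the least such $t$. For example, trees have track-number at most $3$: color by depth mod $3$ and order each class by breadth-first search.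

**Theorem 2.** For every $k\ge1$ some finite graph of treewidth at most $k$ has track-number at least $(3/2)^{\lfloor (k-1)/2\rfloor}$.

The exact growth rate of $f$ is not determined here.

## 2. Nested edges become crossing edges in one infinite graph

We trade all finite graphs of treewidth at most $k$ for one infinite graph that is as symmetric as possible.

**Definition (the graph $\mathbb U_k$, $k\ge1$).** A *$k$-word* is a sequence $w=(A_1,\dots,A_d)$, $d\ge1$, with $A_1=\emptyset$ and, for $2\le i\le d$,
$$i-1\in A_i\subseteq A_{i-1}\cup\{i-1\},\qquad |A_i|\le k .$$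
The $A_i$ are its *letters*. A vertex of $\mathbb U_k$ is a pair $x=(w,q)$ of a $k$-word of length $d$ and a sequence $q\in\mathbb Q^d$ of *indices*; $|x|=d$ is its length. Let $x|i$ be the prefix of length $i$ (of word and indices). Proper prefixes are *ancestors*; *parent*, *child*, *descendant* have their usual meaning, and $\mathrm{desc}(x)$ is the set of proper descendants of $x$. Put $A(x)=\{x|j:j\in A_d\}$ and $C(x)=A(x)\cup\{x\}$. The vertex $x$ is adjacent exactly to the elements of $A(x)$ among its ancestors, and there are no other edges. Write $u\to x$ if $u\in A(x)$.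

The letters say to which ancestors a new vertex is joined; the indices only provide many copies in all relative positions. For $k=1$ there is one word of each length, $(\emptyset,\{1\},\{2\},\dots)$, and $\mathbb U_1$ is a forest in which every non-root is joined to its parent. For $k=2$ and the word $(\emptyset,\{1\},\{1,2\},\{2,3\})$, a vertex $x$ of length $4$ is joined to $x|2$ and $x|3$. Here $x|1$ has been forgotten, and since $A_5\subseteq A_4\cup\{4\}$ it can never come back.

Basic facts:

- Since $A(x)\subseteq C(\text{parent of }x)$, induction on length shows that $C(x)$ is a clique. The parent of $x$ lies in $A(x)$.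
- In a finite induced subgraph ordered by length, the earlier neighbors of each vertex form a clique of size at most $k$. So finite induced subgraphs of $\mathbb U_k$ have treewidth at most $k$.
- If $x\in S\subseteq C(x)$ and $|S|\le k$, then for every rational $s$ the vertex $x$ has a child $y$ with index $s$ and $A(y)=S$.
- For $a\le k$, $\mathbb U_a$ is an induced subgraph of $\mathbb U_k$, with the same orientation.

**Definition (the sets $U(x;F)$).** For $F\subseteq C(x)$ let $U(x;F)=\{y\in\mathrm{desc}(x):F\subseteq A(y)\}$.

In the example with $k=2$: $x|3\in U(x|2;\{x|1\})$, but $x|4\notin U(x|2;\{x|1\})$. We use the following rules freely.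

- (U1) *Persistence.* If $y\in U(x;F)$, then every $z\ne x$ on the path from $x$ to $y$ lies in $U(x;F)$. Indeed, let $x|j\in F$, so $j\le|x|$. If $j$ is in the letter of $y$ at level $i$ and $i-1>|x|$, then $j\ne i-1$, so $j$ is in the letter at level $i-1$; go down to level $|x|+1$.
- (U2) If $y\in\mathrm{desc}(x)$ and $F\subseteq C(x)\cap C(y)$, then $U(y;F)\subseteq U(x;F)$. This applies when $y\in U(x;F)$. If $F\subseteq F'\subseteq C(x)$, then $U(x;F')\subseteq U(x;F)$.
- (U3) If $|F\cup\{x\}|\le k$, then $U(x;F)\ne\emptyset$: take a child $y$ with $A(y)=F\cup\{x\}$.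
- (U4) A child $y$ of $x$ with $F\subseteq A(y)$ lies in $U(x;F\cup\{x\})$.
- (U5) Whether a descendant of $x$ lies in $U(x;F)$ depends only on its word and on the lengths of the elements of $F$.

**Definition (oriented layouts).** An *oriented $(M,n)$-layout* of $\mathbb U_k$ consists of a proper coloring $\mathrm{col}$ with colors in $[M]$, a linear order on each color class, and labels $\lambda(u\to x)\in[n]$ for all edges, such that two edges $u\to x$, $u'\to x'$ with $\mathrm{col}\,u=\mathrm{col}\,u'$, $\mathrm{col}\,x=\mathrm{col}\,x'$ and equal labels do not *cross*, where to cross means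
$$u<u',\ x>x'\qquad\text{or}\qquad u>u',\ x<x'.$$
The number $n$ is called the thickness.

*Dilworth's theorem* says that a poset (possibly infinite) of finite width at most $n$ is a union of $n$ chains. Fix a coloring and orders, and for each ordered color pair take the poset of its edges under "$u\le u'$ and $x\le x'$". Two edges are incomparable exactly when they cross. Hence:
$$\text{labels from }[n]\text{ exist}\iff\text{no }n+1\text{ edges with the same ordered color pair cross pairwise.}\tag{1}$$

Let $N(k,M)\in\{1,2,\dots,\infty\}$ be the least $n$ such that $\mathbb U_k$ has an oriented $(M,n)$-layout ($\infty$ if there is none). By restriction it is nondecreasing in $k$, and it is nonincreasing in $M$.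

*Example: $N(1,2)=1$.* Color the forest $\mathbb U_1$ by parity of length. Put $x<x'$ if $|x|<|x'|$, or if $|x|=|x'|$ and $x$ has the smaller index at the first level where the indices differ. If $u\to x$, $u'\to x'$ and $u<u'$, then either $|u|<|u'|$, so $|x|<|x'|$, or the comparison is decided at a level at most $|u|$, and it decides $x<x'$ too. Nothing crosses.

**Lemma 1.** If $f(k)<\infty$, then $N(k,k+1)\le 2f(k)$. If all finite graphs of treewidth at most $k$ have $t$-track layouts, then $N(k,t)=1$.

*Proof.* Enumerate the countably many vertices of $\mathbb U_k$. The subgraph induced by the first $m$ of them has an $f(k)$-queue layout; there are finitely many such layouts for each $m$, and restrictions of layouts are layouts. By König's lemma (compactness) compatible layouts can be chosen for all $m$, so $\mathbb U_k$ has an $f(k)$-queue layout with some order $\sigma$. Coloring greedily along lengths gives a proper coloring with $k+1$ colors, since each vertex has at most $k$ neighbors among shorter vertices and all its other neighbors are longer. Order the color classes by $\sigma$, and label $u\to x$ by its queue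 and by whether $u<_\sigma x$. This uses $2f(k)$ labels. Suppose $u\to x$, $u'\to x'$ have the same colors and label, and $u<u'$, $x>x'$. If $u<x$ and $u'<x'$, then $u<u'<x'<x$. If $x<u$ and $x'<u'$, then $x'<x<u<u'$. Either way two edges of one queue are nested, a contradiction.

For the second claim, compactness gives a $t$-track layout of $\mathbb U_k$. That is a proper coloring with ordered classes and no crossing edges between the same two classes, so one label suffices. $\square$

We now want lower bounds for $N(k,M)$.

## 3. Ramsey's theorem makes a layout depend on words only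

Order distinct siblings, and distinct vertices of length $1$, by last index, and for equal last index by last letter (in a fixed linear order of all letters). Write $\prec$ for this order. For distinct vertices $x,x'$ with words $w,w'$, let $l$ be the length of the longest common prefix of the vertices $x,x'$, and put $\mathrm{pos}(x,x')=(w,w',l,\varepsilon)$. Here $\varepsilon$ says whether $x$ is an ancestor of $x'$, or a descendant, or, if neither holds, whether $x|(l+1)\prec x'|(l+1)$ or $\succ$.

**Definition (canonical layout).** A layout is *canonical* if $\mathrm{col}\,x$ depends only on the word of $x$; $\lambda(u\to x)$ depends only on the word of $x$ and the length of $u$; and for distinct equally colored $x,x'$ the truth of $x<x'$ depends only on $\mathrm{pos}(x,x')$.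

The layout of $\mathbb U_1$ in Section 2 is canonical.

**Lemma 2.** If $N(k,M)\le n<\infty$, then $\mathbb U_k$ has a canonical oriented $(M,n)$-layout.

*Proof.* We make the layout homogeneous on vertices with increasing natural indices, transport this to all vertices by a depth-first numbering, and then remove the bound on lengths.

**Homogeneity.** Fix $D$ and take an oriented $(M,n)$-layout. Look only at the vertices $(w,s)$ of length at most $D$ with natural indices $s_1<s_2<\cdots$. For each $2D$-subset $Z\subset\mathbb N$ record the layout on those of them whose indices lie in $Z$, transported to indices in $[2D]$ by the monotone bijection. There are finitely many possible records. By the infinite Ramsey theorem there is an infinite $H\subseteq\mathbb N$ all of whose $2D$-subsets have the same record. Two vertices of length at most $D$ use at most $2D$ indices, and a set of at most $2D$ elements of $H$ can be extended by larger elements of $H$ to a $2D$-set. So for indices in $H$: colors depend only on the word; labels depend only on the word of $x$ and the length of $u$; and the order of $(w,s),(w',s')$ depends only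 on $w,w'$ and the order pattern of $s,s'$ (equalities included).

**Transport.** Let $\mathcal T$ be a finite prefix-closed set of vertices of $\mathbb U_k$ of length at most $D$. Enumerate it depth-first, visiting siblings and roots in $\prec$-order. Then ancestors precede descendants, and for siblings (or roots) $z\prec z'$ the whole subtree of $z$ comes before that of $z'$. Number the vertices in this order by $\eta_1<\eta_2<\cdots$ in $H$, and map $x$ to the vertex with the word of $x$ and with indices the numbers of $x|1,x|2,\dots$. This map is injective and preserves words, ancestry and adjacency. The order pattern of the two images is determined by $\mathrm{pos}(x,x')$: they share exactly their first $l$ entries, and if $x,x'$ are incomparable, all further entries of one precede those of the other, according to $\varepsilon$. Pulling back, we get functions on words of length at most $D$: colors, labels, and the order as a function of $\mathrm{pos}$. They do not depend on $\mathcal T$, and on every finite $\mathcal T$ they define a layout. A failure of one of the requirements (linear order on color classes, properness,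 no crossing) would involve at most four vertices, which lie in a finite prefix-closed set. So these functions define an oriented $(M,n)$-layout on all vertices of length at most $D$.

**All lengths.** For each $D$ there are finitely many such data, and at least one; restrictions to smaller $D$ are again such data. König's lemma gives compatible data for all $D$, that is, a canonical layout. $\square$

## 4. Comparing the descendants of a vertex

Fix a canonical layout. For a vertex $p$ and $x\in\mathrm{desc}(p)$ let $p[x]$ be the child of $p$ on the path to $x$ (possibly $x$ itself). A *copy* of $x\in\mathrm{desc}(p)$ is a vertex of $\mathrm{desc}(p)$ with the same word. Children of $p$ with prescribed letters exist with every rational index, so copies can be placed below different children of $p$ in every relative $\prec$-position. If $u\to x$ with $u\in\mathrm{desc}(p)$, then $p[u]=p[x]$, and a copy of $x$ carries along a copy of the edge $u\to x$ with the same colors and label.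

Let $x,x'\in\mathrm{desc}(p)$ have the same color, and let $y,y'$ be copies of them with $p[y]\ne p[y']$. The longest common prefix of $y,y'$ is $p$, so the truth of $y<y'$ depends only on whether $p[y]\prec p[y']$ or $p[y]\succ p[y']$. There are four cases.

**Definition ($<_p$, $\sim_p$, signs).** Write $x<_px'$ if $y<y'$ for all such $y,y'$, and $x'<_px$ if $y>y'$ for all such $y,y'$. Otherwise write $x\sim_px'$. In that case the *sign* is $+$ if $p[y]\prec p[y']\Leftrightarrow y<y'$, and $-$ if $p[y]\prec p[y']\Leftrightarrow y>y'$.

Exactly one of $x<_px'$, $x'<_px$, $x\sim_px'$ holds. These relations depend only on words (and the length of $p$). The sign of $(x',x)$ equals the sign of $(x,x')$. In the example $\mathbb U_1$: $x<_px'$ iff $|x|<|x'|$; $x\sim_px'$ iff $|x|=|x'|$; all signs are $+$.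

**Lemma 3.** In $\mathrm{desc}(p)$:

- (a) On each color class, $\sim_p$ is an equivalence relation, the sign is constant on each equivalence class, and $<_p$ linearly orders the classes.
- (b) If $x<_px'$, then $x<x'$, even if $p[x]=p[x']$.
- (c) If $p$ is an ancestor of $p'$ and $x,x'\in\mathrm{desc}(p')$, then $x<_px'\Rightarrow x<_{p'}x'$; hence $x\sim_{p'}x'\Rightarrow x\sim_px'$.
- (d) If $\mathrm{col}\,p=\mathrm{col}\,x=\mathrm{col}\,x'$ and $x\sim_px'$, then $p<x\Leftrightarrow p<x'$.
- (e) Let $u\to x$, $u'\to x'$ be edges with all ends in $\mathrm{desc}(p)$, the same ordered color pair and the same label. Then $u\sim_pu'\Rightarrow x\sim_px'$.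
- (f) Let $p\to x$, and let $u'\to x'$ with $u',x'\in\mathrm{desc}(p)$, $\mathrm{col}\,u'=\mathrm{col}\,p$, $\mathrm{col}\,x'=\mathrm{col}\,x$, and the same label. Then $x\not\sim_px'$.

*Proof.* (a) Reflexivity: exchanging the names of two copies of $x$ in different children exchanges $\prec$ with $\succ$ and $<$ with $>$, so neither "always $<$" nor "always $>$" is possible. Symmetry is clear.

Signs: let $x\sim_px'$ with sign $+$. Take children $c_1\prec c_2\prec c_3$ of $p$ with copies $y,y',y''$ of $x,x',x$ below them. Then $y<y'<y''$, so $x\sim_px$ has sign $+$. Likewise $x'\sim_px'$ has sign $+$, and sign $-$ is treated in the same way. So the sign of a pair equals the sign of each of its members with itself.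

Transitivity: if $x\sim_px'\sim_px''$, all signs agree, say they are $+$. Putting copies of $x,x',x''$ below $c_1\prec c_2\prec c_3$ shows that the copy of $x$ is below that of $x''$ when its child comes first. Putting copies of $x'',x',x$ there shows the reverse when its child comes last. So $x\sim_px''$ with sign $+$; the case $-$ is the same.

Order of the classes: if $x<_px'<_px''$ and $y,y''$ are copies of $x,x''$ in different children, insert a copy $y'$ of $x'$ in a third child; then $y<y'<y''$. If $x<_px'\sim_px''$, given $y,y''$, insert a copy $y'$ of $x'$ in a third child placed, according to the sign, so that $y'<y''$; then $y<y'<y''$. If $x\sim_px'<_px''$, place $y'$ so that $y<y'$; then $y<y'<y''$. Together with the trichotomy this gives a linear order on classes.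

(b) If $p[x]\ne p[x']$, this is the definition. If $p[x]=p[x']$, take a copy $x''$ of $x'$ in another child, placed by the sign of $x'\sim_px'$ so that $x''<x'$. Then $x<x''<x'$.

(c) Let $x<_px'$, and let $y,y'\in\mathrm{desc}(p')$ be copies of $x,x'$ in different children of $p'$. They lie in $\mathrm{desc}(p)$ and $y<_py'$, since $<_p$ depends only on words. By (b), $y<y'$. So $x<_{p'}x'$. The second statement follows by the trichotomy.

(d) The order between $p$ and a descendant of it depends only on the word of the descendant. Suppose $p<x$ and $x'<p$. As $x\sim_px'$, there are copies $y,y'$ of $x,x'$ in different children with $y<y'$. Then $y'<p<y<y'$, a contradiction. The other case is symmetric.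

(e) If $x<_px'$, copy the two edges into different children so that the copy of $u$ is larger than the copy of $u'$; this is possible since $u\sim_pu'$. The copy of $x$ is smaller than that of $x'$, so the copies cross, with equal colors and labels: a contradiction. The case $x'<_px$ is analogous.

(f) Suppose $x\sim_px'$. If $p<u'$, copy $x$ and the edge $u'\to x'$ into different children so that $x>x'$; if $p>u'$, so that $x<x'$. The order of $p$ and $u'$ is not affected by copying. The edges from $p$ and from $u'$ cross, a contradiction. $\square$

In a canonical layout put $R(x;F)=\{\mathrm{col}\,y:y\in U(x;F)\}$, the set of colors seen below $x$ while $F$ is remembered.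

## 5. One label forces exponentially many colors

**Lemma 4.** If $N(k,M)=1$, then $M\ge(3/2)^{\lfloor (k-1)/2\rfloor}$.

*Proof.* Take a canonical layout with $n=1$ (Lemma 2); all labels are equal. For $1\le m\le k$ let $t_m=\min|R(q;F)|$ over all vertices $q$ and all $F\subseteq C(q)$ with $|F|\le k-m$. By (U3) these are at least $1$, and $1\le t_1\le\dots\le t_k\le M$. We show
$$t_{m-2}\le\tfrac23t_m\qquad(3\le m\le k).\tag{2}$$
This suffices: from $m=k$ we can go down in steps of $2$ exactly $\lfloor(k-1)/2\rfloor$ times.

**Setup: a place where colors are hard to lose.** Suppose (2) fails for $m$. Put $t=t_m=|R(q;F)|$ with $|F|\le k-m$, and $R=R(q;F)$. Then $t_{m-2}>\frac23t$. For $x\in U(q;F)$ we have $R(x;F)\subseteq R$, and by minimality of $t$,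
$$R(x;F)=R\qquad(x\in U(q;F)).\tag{3}$$
Moreover, remembering two more vertices loses less than a third of the colors:
$$R(x;F')\subseteq R,\quad |R(x;F')|>\tfrac23t\qquad(x\in U(q;F),\ F\subseteq F'\subseteq C(x),\ |F'|\le|F|+2).\tag{4}$$

Fix a child $p\in U(q;F)$ of $q$ (it exists, as $|F\cup\{q\}|\le k$) and put $\alpha=\mathrm{col}\,p\in R$. Call $x\in\mathrm{desc}(p)$ *inside* if some $y\in U(p;F\cup\{p\})$ has $\mathrm{col}\,y=\mathrm{col}\,x$ and $y\sim_px$. Since $\sim_p$ is an equivalence relation, being inside depends only on the $\sim_p$-class, and elements of $U(p;F\cup\{p\})$ are inside.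

**(i) If $u'\in\mathrm{desc}(p)$, $\mathrm{col}\,u'=\alpha$ and $u'\to x$, then $x$ is not inside.** This is the source of the contradiction. If $y\in U(p;F\cup\{p\})$ has the color of $x$, then $p\to y$, and Lemma 3(f) for $p\to y$ and $u'\to x$ gives $y\not\sim_px$.

For $v\in U(p;F)$ let $BI(v)$ and $BO(v)$ be the sets of colors of the inside, respectively not inside, elements of $U(v;F\cup\{v\})$. If $x,x'\in U(v;F\cup\{v\})$ have the same color, then Lemma 3(e) with $u=u'=v$ gives $x\sim_px'$, so $x$ is inside iff $x'$ is. Hence $BI(v)$ and $BO(v)$ are disjoint, with union $R(v;F\cup\{v\})\subseteq R$, and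
$$|BI(v)|+|BO(v)|\le t .$$

**(ii) If $v\in U(p;F)$ and $x\in U(v;F\cup\{v\})$, then $\frac23t<|BI(v)\cap BI(x)|+|BO(v)\cap BO(x)|$.** This compares $v$ with a vertex below it. The elements of $U(x;F\cup\{v,x\})$ lie in both $U(v;F\cup\{v\})$ and $U(x;F\cup\{x\})$, so the color of such an element lies in $BI(v)\cap BI(x)$ or in $BO(v)\cap BO(x)$. By (4) there are more than $\frac23t$ such colors.

**(iii) If $x\in U(p;F)$ is inside, then $|BO(x)|<\frac13t$.** Being inside is mostly inherited. Take $y\in U(p;F\cup\{p\})$ with $y\sim_px$, and let $S=R(y;F\cup\{p,y\})\subseteq R$; by (4), $|S|>\frac23t$. Let $x'\in U(x;F\cup\{x\})$ have color $c\in S$, and choose $z\in U(y;F\cup\{p,y\})$ of color $c$. Lemma 3(e) for $y\to z$ and $x\to x'$ gives $z\sim_px'$. Since $z\in U(p;F\cup\{p\})$, $x'$ is inside. So $BO(x)\cap S=\emptyset$, and both are subsets of $R$.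

**(iv) If $BI(v)\ne\emptyset$ for some $v\in U(p;F)$, then $|BI(v)|>\frac13t$, so $|BO(v)|<\frac23t$.** Take an inside $x\in U(v;F\cup\{v\})$; then $x\in U(p;F)$. By (ii) and (iii), $\frac23t<|BI(v)|+|BO(x)|<|BI(v)|+\frac13t$.

**(v) If $v\in U(p;F)$, $BI(v)\ne\emptyset$, and $x\in U(p;F)$ is a child of $v$, then $BI(x)\ne\emptyset$.** By (U4), $x\in U(v;F\cup\{v\})$. By (ii) and (iv), $\frac23t<|BI(x)|+|BO(v)|<|BI(x)|+\frac23t$.

**The contradiction.** Let $p_1\in U(p;F\cup\{p\})$ be a child of $p$. The set $U(p_1;F\cup\{p,p_1\})$ is nonempty, since $|F|+2\le k$. Its elements lie in $U(p;F\cup\{p\})$, hence are inside, and they lie in $U(p_1;F\cup\{p_1\})$. So $BI(p_1)\ne\emptyset$. Going down by (v), with (U1) for the vertices on the way, $BI(v)\neq\emptyset$ for all $v\in\{p_1\}\cup U(p_1;F)$. By (3), $\alpha\in R=R(p_1;F)$, so there is $p'\in U(p_1;F)$ of color $\alpha$. Let $v\in\{p_1\}\cup U(p_1;F)$ be its parent. Each $y\in U(p';F\cup\{v,p'\})$ satisfies $p'\to y$, so it is not inside by (i), and it lies in $U(v;F\cup\{v\})$. By (4), $|BO(v)|\ge|R(p';F\cup\{v,p'\})|>\frac23t$, contradicting (iv). $\square$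

*Proof of Theorem 2.* Let $t$ be the maximum track-number of finite graphs of treewidth at most $k$ (if it is infinite there is nothing to prove). All these graphs have $t$-track layouts, so $N(k,t)=1$ by Lemma 1, and $t\ge(3/2)^{\lfloor(k-1)/2\rfloor}$ by Lemma 4. $\square$

For queue-number this alone gives nothing. With $M=k+1$ colors, Lemma 4 says $N(k,k+1)\ge2$ once $(3/2)^{\lfloor(k-1)/2\rfloor}>k+1$ (for instance for $k=15$, where $1.5^7>17$), and Lemma 1 turns this into $2f(k)\ge2$. We must amplify the thickness $2$. Since Lemma 4 leaves room for exponentially many colors, the amplification may spend colors, and that is what happens next.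

## 6. Multiplying crossings, and why one level of branching is not enough

Here is the natural way to multiply. Suppose $\mathbb U_k$ has a canonical $(M,n)$-layout. Embed a smaller $\mathbb U_a$ in it by $y\mapsto d_y$, and look at a set of pairwise crossing edges $Y_i\to X_i$ of $\mathbb U_a$. Below each $d_{Y_i}$ put $r$ pairwise crossing edges $u_\beta\to v_\beta$, with $u_1<\dots<u_r$ and $v_1>\dots>v_r$. Suppose that for each branch $\beta$ there is a vertex $x_\beta$ with $u_\beta\to x_\beta$, $v_\beta\to x_\beta$ that behaves like $X_i$. In the sequence $x_1,\dots,x_r$, a decreasing subsequence gives pairwise crossing edges $u_\beta\to x_\beta$, and an increasing one gives pairwise crossing edges $v_\beta\to x_\beta$. By the Erdős–Szekeres theorem the product of the maximal lengths is at least $r$. So each original edge is replaced by several crossing edges, and the thickness of $\mathbb U_a$ must be smaller than $n$ by a factor.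

What does "behaves like $X_i$" require? By Lemma 3(e), it is enough that $x_\beta$ has the same color as $X_i$ and the same label from a suitable common ancestor. Call such a pair $\chi=(\text{color},\text{label})$ a class. If $t$ colors are available, there are at most $nt$ classes. The vertex $X_i$ lies below *one* branch, and the layout may be such that its class occurs below very few other branches; then nothing is multiplied. We can only choose the branch below which the embedding continues, and avoid some colors there. Call a class rare if it occurs below fewer than $\sqrt r$ of the $r$ branches. A rare class occurs below fewer than $\sqrt r$ branches, so some branch has at most $nt/\sqrt r$ rare classes. A vertex of $\mathbb U_a$ has up to $a$ earlier neighbors, so we would have to avoid up to $a\cdot nt/\sqrt r$ colors. Having at least $t/2$ at our disposal, this count needs roughly $\sqrt r\ge 2an$. But the $r$ crossing edges come from $N(b,Mn)\ge r$ for some $b\le k$, and then $r\le N(b,Mn)\le N(k,M)\le n$. The inequality $\sqrt r\ge2an$ can never hold.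

The way past this point is to branch $T$ times in a row. A class is now bad for a sequence $\pi\in[r]^T$ of branches only if it has few alternatives at more than half of the $T$ levels. The counting then gains a factor $r^{T/4}$ instead of $\sqrt r$, and $T$ is ours to choose. The price is that the colors of $\mathbb U_a$ must record data at all $T$ levels.

## 7. The composition lemma

**Lemma 5.** Let $k,a,b,T,L,n\ge1$ and $r\ge2$ be integers, $M=2^L$, $h=(a+1)(2T+2)$. Assume

- (H1) $N(k,M)\le n$;
- (H2) $N(b,Mn)\ge r$;
- (H3) $k\ge(L+2)h+b$;
- (H4) $r^{T/4}\ge4an$.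

Then $N\big(a,M(Mn)^{2T+1}\big)\le n/g(r)$, where $g(r)=\max\{\tfrac54,\tfrac12(1+r^{1/4})\}$.

*Proof.* Fix a canonical oriented $(M,n)$-layout of $\mathbb U_k$.

**Step 1: a region where remembering $h$ more vertices loses less than half of the colors.** The purpose is to have enough colors left when some are forbidden. For $0\le i\le L+1$ let $\rho_i=\min|R(q;F)|$ over all $q$ and $F\subseteq C(q)$ with $|F|\le ih$. As $(L+1)h\le k-1$, these are at least $1$ by (U3). They are nonincreasing in $i$, and $\rho_0\le2^L$. If $\rho_{i+1}\le\rho_i/2$ for all $0\le i\le L$, then $\rho_{L+1}\le\frac12$, which is impossible. So $\rho_{i+1}>\rho_i/2$ for some $0\le i\le L$. Fix $(q_0,F_0)$ with $|F_0|\le ih$ and $|R_0|=t:=\rho_i$, where $R_0=R(q_0;F_0)$. Then for all $q\in U(q_0;F_0)$ and $F_0\subseteq F\subseteq C(q)$ with $|F|\le|F_0|+h$,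
$$R(q;F)\subseteq R_0,\qquad|R(q;F)|>t/2.\tag{5}$$
Also $|F_0|+h+b\le Lh+h+b\le k$.

**Step 2: what is built, and the substitution convention.** We embed $\mathbb U_a$ so that everything depends on words only and indices can be moved freely. For every vertex $y$ of $\mathbb U_a$ we define a vertex $d_y\in U(q_0;F_0)$ of $\mathbb U_k$. For every rational $s$ we define a child $d'_y(s)$ of $d_y$ with index $s$, below it a *gadget*, and a *packet* $P_s(y)$, a set of at most $2T+2$ vertices containing $d_y$. For $z\in A(y)$ write $P^y(z)=P_{s'}(z)$, where $s'$ is the index of the child of $z$ on the path to $y$. We maintain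
$$d_y\in U(q_0;F_0),\qquad P^y(z)\subseteq A(d_y)\ \text{ for all }z\in A(y).\tag{6}$$

All choices are made, by recursion on the length of the word $\omega$ of $y$, only for the vertex $y$ with word $\omega$ and all indices $0$, and for $s=0$. For a general $y$ with word $\omega$ and indices $q_1,\dots,q_m$, and general $s$, the objects are obtained by *substitution*. At level $|q_0|+1$ (the level of $d_{y|1}$) the index is set to $q_1$; at level $|d_{y|i}|+1$ (the level of $d'_{y|i}(q_{i+1})$) it is set to $q_{i+1}$, for $1\le i<m$; and at level $|d_y|+1$ (the level of $d'_y(s)$) it is set to $s$. All other indices are constants depending only on $\omega$ and, for gadget vertices, on the position in the gadget. Substitution changes no word, so it preserves adjacency, membership in sets $U(\cdot\,;\cdot)$, colors and labels. Two vertices of one gadget lie in the subtree of the same $d'_y(s)$, so they agree at all substituted levels; their $\mathrm{pos}$, hence their order, is preserved. Therefore everything that we define from words, colors, labels and the order inside one gadget depends only on the word of $y$.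

*Roots.* For $y$ of length $1$ with index $q_1$, let $d_y$ be the child of $q_0$ with index $q_1$ and $A(d_y)=F_0\cup\{q_0\}$. Here $A(y)=\emptyset$, and (6) holds.

**Step 3: the gadget, a tree of crossing pairs of depth $T$.** Suppose $d_y$ is defined and (6) holds. Put
$$F_y=F_0\cup\bigcup_{z\in A(y)}P^y(z)\cup\{d_y\}\subseteq C(d_y),$$
and let $d'=d'_y(s)$ be the child of $d_y$ with index $s$ and $A(d')=F_y$; it exists since $|F_y|\le|F_0|+a(2T+2)+1\le k$. For sequences $\pi$ over $[r]$ of length $|\pi|\le T$ we define vertices $e_\pi$. Write $\pi|i$ for the prefix of length $i$. Let $e_\emptyset=d'$. For $|\pi|<T$ put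
$$\Phi_\pi=F_y\cup\{d'\}\cup\{u_{\pi|i},v_{\pi|i}:1\le i\le|\pi|\},$$
choose pairs $(u_{\pi\beta},v_{\pi\beta})$, $\beta\in[r]$, in $U(e_\pi;\Phi_\pi)$, and put $e_{\pi\beta}=v_{\pi\beta}$. We require:

(G) $u_{\pi\beta}\to v_{\pi\beta}$. All $u_{\pi\beta}$ ($\beta\in[r]$) have the same color and the same label $\lambda(d'\to\cdot)$; likewise all $v_{\pi\beta}$. Moreover $u_{\pi1}<\dots<u_{\pi r}$ and $v_{\pi1}>\dots>v_{\pi r}$.

*Such pairs exist.* First, $e_\pi\in\Phi_\pi\subseteq C(e_\pi)$. For $\pi=\emptyset$ this holds because $C(d')=F_y\cup\{d'\}$. For $\pi=\pi'\beta$ we have $v_\pi=e_\pi$, $\Phi_{\pi'}\subseteq A(v_\pi)$ since $v_\pi\in U(e_{\pi'};\Phi_{\pi'})$, and $u_\pi\in A(v_\pi)$; and $\Phi_\pi=\Phi_{\pi'}\cup\{u_\pi,v_\pi\}$. Second,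
$$|\Phi_\pi|\le|F_0|+a(2T+2)+2+2(T-1)\le|F_0|+h,$$
so $|\Phi_\pi|+b\le k$. Hence a copy of $\mathbb U_b$ sits inside $U(e_\pi;\Phi_\pi)$: hang $\mathbb U_b$ below $e_\pi$ (its roots become children of $e_\pi$) and add $\Phi_\pi$ to all sets $A(\cdot)$. The parent condition holds at the first level because $e_\pi\in\Phi_\pi$, and all letters have size at most $|\Phi_\pi|+b\le k$. Color this copy by $x\mapsto(\mathrm{col}\,x,\lambda(d'\to x))$, which makes sense as $d'\in\Phi_\pi\subseteq A(x)$. This is a proper coloring with at most $Mn$ colors; use the induced orders on its classes. By (H2) there are no labels from $[r-1]$ for it, so by (1) there are $r$ pairwise crossing edges with the same ordered color pair. Sorted by their first ends, they are as required in (G).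

**Step 4: a branch sequence with few bad classes.** This replaces the failed count of Section 6. For $\pi\in[r]^T$ let $\Psi_\pi=F_0\cup\{d'\}\cup\{u_{\pi|i},v_{\pi|i}:1\le i\le T\}$. As in Step 3, $\Psi_\pi\subseteq C(e_\pi)$. Put
$$\mathrm{Reach}(\pi)=\{(\mathrm{col}\,x,\lambda(d'\to x)):x\in U(e_\pi;\Psi_\pi)\}\subseteq R_0\times[n].$$
For a class $\chi\in R_0\times[n]$ let $\mathcal J_\chi=\{\pi:\chi\in\mathrm{Reach}(\pi)\}$. For $\pi\in\mathcal J_\chi$ and $\tau\in[T]$ let $\mathrm{al}_\tau(\pi,\chi)$ be the number of $\beta\in[r]$ such that $\pi|(\tau-1)$ followed by $\beta$ extends to an element of $\mathcal J_\chi$. Call $\tau$ *good* for $(\pi,\chi)$ if $\mathrm{al}_\tau(\pi,\chi)\ge\sqrt r$. Call $\chi\in\mathrm{Reach}(\pi)$ *bad* for $\pi$ if fewer than $T/2$ coordinates are good.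

*Example.* Let $r=4$, $T=2$, $\mathcal J_\chi=\{11,12,13,21\}$. Then $\mathrm{al}_1=2$ for all four, while $\mathrm{al}_2=3$ for $11,12,13$ and $\mathrm{al}_2=1$ for $21$. As $\sqrt r=2$, coordinate $1$ is always good, coordinate $2$ is good for $11,12,13$ only, and $\chi$ is bad for none of them. Note that $3\cdot\frac16+\frac12=1$.

The last identity is general: if $\mathcal J_\chi\ne\emptyset$, walk down from the empty sequence, choosing at each level uniformly among the $\beta$ that still extend to $\mathcal J_\chi$. The walk ends at $\pi$ with probability $\prod_\tau\mathrm{al}_\tau(\pi,\chi)^{-1}$, so $\sum_{\pi\in\mathcal J_\chi}\prod_\tau\mathrm{al}_\tau(\pi,\chi)^{-1}\le1$. If $\chi$ is bad for $\pi$, with $\gamma<T/2$ good coordinates, then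
$$\prod_\tau\mathrm{al}_\tau(\pi,\chi)\le r^\gamma r^{(T-\gamma)/2}=r^{(T+\gamma)/2}<r^{3T/4}.$$
So each $\chi$ is bad for fewer than $r^{3T/4}$ of the $r^T$ sequences. There are at most $nt$ classes, so by averaging and (H4) some $J=J(y)\in[r]^T$ has at most $nt\,r^{-T/4}\le t/(4a)$ bad classes. Let $\mathrm{BadCol}(y)$ be the set of first components of these, so $|\mathrm{BadCol}(y)|\le t/(4a)$. Define the packet, taken in the gadget below $d'_y(s)$, by
$$P_s(y)=\{d_y,d'_y(s)\}\cup\{u_{J|\tau},v_{J|\tau}:1\le\tau\le T\}.$$
By Step 2, $\mathrm{Reach}$, $\mathrm{al}_\tau$, $J(y)$ and $\mathrm{BadCol}(y)$ depend only on the word of $y$.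

**Step 5: passing to the children, and the properties of the embedding.** We continue below the chosen branch while avoiding bad colors. Let $y'$ be a child of $y$ in $\mathbb U_a$ with index $s$. Let $\Phi=F_0\cup\bigcup_{z\in A(y')}P^{y'}(z)$, and take $e_J$, $J=J(y)$, in the gadget below $d'=d'_y(s)$.

*$\Phi\subseteq C(e_J)$.* As $e_J=v_J$, $\Phi_{J|(T-1)}\subseteq A(v_J)$ and $u_J\to v_J$, we have $C(e_J)\supseteq F_y\cup\{d'\}\cup\{u_{J|\tau},v_{J|\tau}:\tau\le T\}$. This contains $F_0$, and it contains $P^{y'}(y)=P_s(y)$, because $d_y\in F_y$. For $z\in A(y')\setminus\{y\}$ we have $z\in A(y)$, and the child of $z$ towards $y'$ is the child of $z$ towards $y$; so $P^{y'}(z)=P^y(z)\subseteq F_y$.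

Also $|\Phi|\le|F_0|+a(2T+2)\le|F_0|+h$, and $e_J\in U(q_0;F_0)$. By (5), $|R(e_J;\Phi)|>t/2>a\cdot\frac t{4a}$. So we can choose $d_{y'}\in U(e_J;\Phi)$ with
$$\mathrm{col}\,d_{y'}\notin\bigcup_{z\in A(y')}\mathrm{BadCol}(z).\tag{7}$$
Give its first vertex below $e_J$ an index depending injectively on the last letter of $y'$, and let the other indices between $e_J$ and $d_{y'}$ be $0$; changing indices changes no word, so this is allowed. As $\Phi\subseteq A(d_{y'})$, (6) holds for $y'$, and the recursion continues.

We record four properties.

(E1) *If $y$ is a proper ancestor of $y'$ and $s$ is the index of $y'|(|y|+1)$, then $d_{y'}$ is a proper descendant of $d'_y(s)$, and even of the vertex $e_{J(y)}$ in the gadget below $d'_y(s)$.* For children this is the construction; then iterate.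

(E2) *If $y,y'$ are incomparable, so are $d_y,d_{y'}$.* Let $l$ be the length of the longest common prefix of $y,y'$. If $l=0$, then $y|1,y'|1$ have different indices (there is only one letter at level $1$), so $d_{y|1},d_{y'|1}$ are different children of $q_0$. If $l\ge1$, put $z=y|l$. If $y|(l+1)$, $y'|(l+1)$ have different indices $s,s'$, then $d_y,d_{y'}$ lie below the different children $d'_z(s),d'_z(s')$ of $d_z$. If they have the same index $s$, their last letters differ, and $d_y,d_{y'}$ lie in the subtrees of different children of $e_{J(z)}$ (below $d'_z(s)$).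

Hence $y\mapsto d_y$ is injective, and $d_z$ is an ancestor of $d_y$ iff $z$ is an ancestor of $y$.

(E3) *$d_y\in\{d'_z(s)\}\cup\mathrm{desc}(d'_z(s))$ iff $z$ is a proper ancestor of $y$ and $y|(|z|+1)$ has index $s$.* "If" is (E1). For "only if", $d_z$ is an ancestor of $d_y$, so $z$ is a proper ancestor of $y$. By (E1) the child of $d_z$ towards $d_y$ is $d'_z(s^*)$ with $s^*$ the index of $y|(|z|+1)$, so $s=s^*$. In particular every $d_y\in\mathrm{desc}(d_z)$ lies below some $d'_z(s)$; these children of $d_z$ all have the same word and are distinguished by their indices.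

(E4) *Let $z\to y'$ in $\mathbb U_a$, let $s'$ be the index of the child of $z$ towards $y'$, $d'=d'_z(s')$, $J=J(z)$. Then, with the gadget below $d'$: $d_z$, $d'$, $u_{J|\tau}$, $v_{J|\tau}$ are all in $A(d_{y'})$, and $d_{y'}\in U(e_J;\Psi_J)$.* The first part is $P_{s'}(z)=P^{y'}(z)\subseteq A(d_{y'})$. For the second, $d_{y'}$ is a proper descendant of $e_J$ by (E1), and $\Psi_J\subseteq F_0\cup P^{y'}(z)\subseteq A(d_{y'})$.

So $\chi=(\mathrm{col}\,d_{y'},\lambda(d'\to d_{y'}))\in\mathrm{Reach}(J(z))$. By (7) its first component is not in $\mathrm{BadCol}(z)$, so $\chi$ is not bad for $J(z)$: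
$$\text{at least }T/2\text{ coordinates are good for }(J(z),\chi).\tag{8}$$

**Step 6: coloring $\mathbb U_a$, and what remains to be shown.** Order the vertices $y$ of $\mathbb U_a$ like $d_y$. Color $y$ by $\mathrm{col}\,d_y$, together with $\mathrm{col}\,d'_y(s)$, $\lambda(d_y\to d'_y(s))$, and, for each $\tau\le T$ and $J=J(y)$, the colors of $u_{J|\tau},v_{J|\tau}$ and the labels of the edges from $d'_y(s)$ to them. This does not depend on $s$; it depends only on the word of $y$. The number of colors is at most $M\cdot Mn\cdot(Mn)^{2T}=M(Mn)^{2T+1}$, and the coloring is proper since $z\to y'$ implies $d_z\to d_{y'}$. By (1) it suffices to show: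

> If $Q=\{Y_i\to X_i\}$ is a finite nonempty set of pairwise crossing edges of $\mathbb U_a$ with the same ordered color pair, then $|Q|\le n/g(r)$.

(Applied to a single edge, this also gives $n/g(r)\ge1$, so there is a positive integer number of labels.) We identify $y$ with $d_y$ where convenient. The $Y_i$ are distinct and so are the $X_i$, since the edges cross. Let $c'=\mathrm{col}\,d_{X_i}$, which is the same for all $i$. Let $s_i$ be the index of the child of $Y_i$ towards $X_i$, let $\delta_i=d'_{Y_i}(s_i)$, and let $I_i=\{\delta_i\}\cup\mathrm{desc}(\delta_i)$ in $\mathbb U_k$. By (E1), $X_i\in I_i$.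

**Step 7: isolation. We may assume $X_m\notin I_i$ for all $i\ne m$.** The multiplication needs the gadgets used for different edges to lie in disjoint subtrees. Let $B(Q)$ be the number of ordered pairs $(i,m)$, $i\ne m$, with $X_m\in I_i$. Suppose $\Gamma=\{m\ne i:X_m\in I_i\}\ne\emptyset$ for some $i$. We construct another set of pairwise crossing edges, with the same size and colors, and with smaller $B$.

Write $p=d_{Y_i}$. For $m\in\Gamma$, both $Y_m$ and $p$ lie on the path to $X_m$, which passes through $\delta_i$, and $Y_m\ne Y_i$. So $Y_m\in I_i$ or $Y_m$ is a proper ancestor of $p$. If $m\notin\Gamma\cup\{i\}$, then $X_m\notin I_i$, hence $Y_m\notin I_i$. Let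
$$\Gamma_<=\{m\in\Gamma:X_m<X_i\},\qquad\Gamma_>=\{m\in\Gamma:X_m>X_i\}.$$
Take an open interval around $s_i$ that contains no other index occurring at level $|p|+1$ of those $Y$'s and $X$'s that lie in $\mathrm{desc}(p)$. In it choose three distinct rationals $s^<,s^0,s^>$, with $s^<<s^0<s^>$ if the sign of the $\sim_p$-class of $X_i$ is $+$, and $s^<>s^0>s^>$ if it is $-$. For $m$ in the *groups* $\Gamma_<$, $\{i\}$, $\Gamma_>$ respectively, in those of $Y_m,X_m$ that lie in $I_i$ replace the index $s_i$ at level $|p|+1$ by $s^<$, $s^0$, $s^>$. By (E3) and the substitution convention, this amounts to replacing the index at level $|Y_i|+1$ in vertices of $\mathbb U_a$ that have $Y_i$ as a proper ancestor. If $Y_m$ is moved, so is $X_m$, to the same index. If $Y_m$ is not moved but $X_m$ is, then $Y_m$ is $p$ or an ancestor of $p$. So $Y_m$ remains a prefix of $X_m$, and we get edges of $\mathbb U_a$ with the same words, hence the same colors.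

*The new edges still cross pairwise.* It suffices that all comparisons among $Y$'s and among $X$'s are preserved.

- *Both vertices unmoved, or both moved to the same index.* Then $\mathrm{pos}$ is unchanged.
- *$z$ moved, $z'$ unmoved.* Then $z'\notin I_i$, so the longest common prefix of $z,z'$ has length $l\le|p|$. If $l<|p|$, or $z'=p$, or $z'$ is an ancestor of $p$, then $\mathrm{pos}$ is unchanged. Otherwise $l=|p|$, and by (E3) $z,z'$ lie below children $d'_{Y_i}(s_i)$, $d'_{Y_i}(s')$ of $p$ with $s'\ne s_i$. The index $s'$ is outside the interval, so the new index compares with $s'$ as $s_i$ does, and $\mathrm{pos}$ is unchanged.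
- *$X_m<X_j$ moved to different indices.* By definition of the groups, the group of $m$ precedes the group of $j$ in the order $\Gamma_<,\{i\},\Gamma_>$, and $X_m\le X_i\le X_j$. If $X_m\not\sim_pX_j$, then $X_m<_pX_j$ by Lemma 3(b); as $<_p$ depends only on words, the order is kept. If $X_m\sim_pX_j$, then $X_m\le X_i\le X_j$ and Lemma 3(a),(b) force both to be $\sim_pX_i$: the class of $X_i$ can be neither below that of $X_m$ nor above that of $X_j$. The new vertices lie below children of $p$ with the same letter, compared by $\prec$ through their indices, and the choice of $s^<,s^0,s^>$ according to the sign of this class keeps the order.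
- *$Y$-vertices moved to different indices.* Since $Y_i=p$ is not moved, these are $Y_m,Y_j\in I_i$ with $m\in\Gamma_<$ and $j\in\Gamma_>$. As $X_m<X_i<X_j$ and the edges cross, $Y_m>p>Y_j$. All $Y$'s have the color of $p$. By Lemma 3(d), $Y_m\not\sim_pY_j$; by Lemma 3(b), $Y_m>_pY_j$; so the order is kept.

*$B$ decreases.* After the change $I_i$ is the subtree of the child of $p$ with index $s^0$. It contains no $X_m$ with $m\ne i$: moved ones have index $s^<$ or $s^>$ there, and unmoved ones lie outside $\mathrm{desc}(p)$ or below children of $p$ with index outside the interval. So the $|\Gamma|\ge1$ pairs $(i,m)$ disappear. No new pair $(j,m)$ with $j\ne i$ arises: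

- *$Y_j\in I_i$.* Then $X_j\in I_i$, so $j\in\Gamma$, and $\delta_j\in I_i$ is moved along with $X_j$. If the new $X_m$ lies in the new $I_j$, it has at level $|p|+1$ the new index of the group of $j$. So $X_m$ was moved to that same index, and undoing the replacement shows that $X_m\in I_j$ before.
- *$Y_j\notin I_i$, $j\in\Gamma$.* Then $Y_j$ is not moved and is a proper ancestor of $p$. Its child $\delta_j$ towards $X_j$ is $p$ or an ancestor of $p$. So $I_j$ is unchanged and contains $\mathrm{desc}(p)$. Moved $X_m$ are in $I_j$ before and after, and unmoved ones are unaffected.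
- *$j\notin\Gamma\cup\{i\}$.* Then $Y_j$, $X_j$ and $I_j$ are unchanged, and $\delta_j\notin I_i$, as otherwise $X_j\in I_i$. If $\delta_j$ is comparable with $\delta_i$, it is therefore a proper ancestor of $\delta_i$, that is, $p$ or an ancestor of $p$; then $I_j\supseteq\mathrm{desc}(p)$, and we conclude as before. Let $\delta_j,\delta_i$ be incomparable. Unmoved $X_m$ are unaffected, and moved $X_m$ were not in $I_j$, since $I_i\cap I_j=\emptyset$. They are not in $I_j$ afterwards either. This is clear if $I_j\cap\mathrm{desc}(p)=\emptyset$. Otherwise $\delta_j\in\mathrm{desc}(p)$ lies in the subtree of a child of $p$. That child is not $\delta_i$, because $\delta_j\notin I_i$, and $X_j\in\mathrm{desc}(p)$ lies below it. By (E3) it has an index outside the interval, while the moved $X_m$ lie below children with index in the interval.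

So $B(Q)$ decreases. Iterating, we reach $B(Q)=0$. Then $I_i\cap I_m=\emptyset$ for $i\ne m$: otherwise one of $\delta_i,\delta_m$ lies in the subtree of the other, and $X_m\in I_i$ or $X_i\in I_m$.

**Step 8: multiplication.** Now we carry out the plan of Section 6 at each level $\tau$ and add up. Fix $\tau\in[T]$. For each $i$ put $J=J(Y_i)$ and $\chi_i=(c',\lambda(\delta_i\to X_i))$. By (E4), $\chi_i\in\mathrm{Reach}(J)$.

*If $\tau$ is good for $(J,\chi_i)$*, there are $\mu\ge\sqrt r$ values $\beta$, each with some $\pi^{(\beta)}\in\mathcal J_{\chi_i}$ that extends $J|(\tau-1)$ followed by $\beta$. In the gadget below $\delta_i$ let $u_i^{(\beta)},v_i^{(\beta)}$ be the pair with subscript $\pi^{(\beta)}|\tau$, and choose $x_i^{(\beta)}\in U(e_{\pi^{(\beta)}};\Psi_{\pi^{(\beta)}})$ (with $d'=\delta_i$) whose color and label $\lambda(\delta_i\to\cdot)$ form $\chi_i$. Then $u_i^{(\beta)}\to x_i^{(\beta)}$ and $v_i^{(\beta)}\to x_i^{(\beta)}$, and all these vertices lie in $I_i$. For fixed $i$ the $x_i^{(\beta)}$ are distinct: by (G) the $u_i^{(\beta)}$ are distinct and equally colored, and two of them cannot lie in one clique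 $C(x)$. As $\beta$ increases, $u_i^{(\beta)}$ increases and $v_i^{(\beta)}$ decreases. Let $B_u(i,\tau)$ and $B_v(i,\tau)$ be the lengths of a longest decreasing, respectively increasing, subsequence of $(x_i^{(\beta)})_\beta$. By Erdős–Szekeres, $B_uB_v\ge\mu\ge\sqrt r$. Restricting $\beta$ to these subsequences gives $B_u$ pairwise crossing edges $u_i^{(\beta)}\to x_i^{(\beta)}$ and $B_v$ pairwise crossing edges $v_i^{(\beta)}\to x_i^{(\beta)}$.

*If $\tau$ is not good*, put $B_u=B_v=1$ and use the edges $u_{J|\tau}\to X_i$ and $v_{J|\tau}\to X_i$ from (E4).

*Claim: for fixed $\tau$, all chosen $u$-edges, over all $i$, have the same ordered color pair and cross pairwise; likewise the $v$-edges.* By (G), a chosen $u$-vertex of $i$ has the same color, and the same label from $\delta_i$, as $u_{J(Y_i)|\tau}$, and these are recorded in the color of $Y_i$, hence do not depend on $i$. The second ends have color $c'$. For one $i$ the edges cross by construction. Let $i\ne m$, say $Y_i<Y_m$ and $X_i>X_m$.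

- *First ends.* The edges $d_{Y_i}\to\delta_i$ and $d_{Y_m}\to\delta_m$ have equal color pairs and labels (recorded in the colors of $Y_i,Y_m$) and distinct ends, so they do not cross and $\delta_i<\delta_m$. The edges from $\delta_i$ and $\delta_m$ to their chosen $u$-vertices also have equal color pairs and labels, and these $u$-vertices are distinct as $I_i\cap I_m=\emptyset$. So every chosen $u$-vertex of $i$ is smaller than every chosen $u$-vertex of $m$. The same holds for $v$.
- *Second ends.* Let $p$ be the deepest common ancestor of $\delta_i,\delta_m$; it exists, since both lie below $q_0$. As $\delta_i,\delta_m$ are incomparable, $I_i$ and $I_m$ lie below different children of $p$, and $p$ equals or is an ancestor of $d_{Y_i}$, and of $d_{Y_m}$. Lemma 3(e) at $d_{Y_i}$, applied to $\delta_i\to x_i^{(\beta)}$ and $\delta_i\to X_i$ (same color and label by the choice of $\chi_i$), gives $x_i^{(\beta)}\sim_{d_{Y_i}}X_i$, hence $x_i^{(\beta)}\sim_pX_i$ by Lemma 3(c). Likewise for $m$. The order of an element of $I_i$ and an element of $I_m$, both of color $c'$, is determined by their $\sim_p$-classes and by the $\prec$-order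 of the two children of $p$. So $X_i>X_m$ implies that every second end chosen for $i$ is larger than every second end chosen for $m$ (also when $X_i$ or $X_m$ itself is used).

This proves the claim. Pairwise crossing edges with the same ordered color pair have distinct labels, so
$$\sum_iB_u(i,\tau)\le n,\qquad\sum_iB_v(i,\tau)\le n .$$
If $\tau$ is good for $i$, then $B_uB_v\ge\sqrt r>1$, so $B_u+B_v\ge\max\{3,2r^{1/4}\}$; otherwise $B_u+B_v=2$. Sum over $\tau$ and use (8) for the edges $Y_i\to X_i$:
$$|Q|\Big(\tfrac T2\max\{3,2r^{1/4}\}+\tfrac T2\cdot2\Big)\le2nT,$$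
that is, $|Q|\le n/g(r)$. $\square$

## 8. From thickness $2$ to thickness $2^{2^j}$

Let $K\ge1$ with $f(K)<\infty$ (if $f(K)=\infty$, the bound of Theorem 1 at $K$ is trivial). Put
$$\Lambda=\lceil\log\max\{2f(K),4K\}\rceil,\qquad D=216\Lambda .$$
For all $k\le K$ and all integers $L\ge\Lambda$ we have $2^L\ge K+1$, so Lemma 1 gives
$$N(k,2^L)\le N(k,k+1)\le2f(K)\le2^\Lambda.\tag{9}$$

**Step 1: one application of the composition lemma.** We choose the parameters once and for all. Let $k\le K$, let $L\ge\Lambda$ be an integer, suppose $a=\lfloor k/(DL)\rfloor\ge1$, put $b=\lfloor k/2\rfloor$, and let $r\ge2$ be an integer with $N(b,2^{2L})\ge r$. Then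
$$N(k,2^L)\ge g(r)\,N(a,2^{35\Lambda L}).\tag{10}$$
Apply Lemma 5 with $n=N(k,2^L)\le2^\Lambda$ and $T=8\Lambda$. (H1) holds by choice of $n$. (H2): $Mn\le2^{L+\Lambda}\le2^{2L}$, so $N(b,Mn)\ge N(b,2^{2L})\ge r$. (H3): $h=(a+1)(16\Lambda+2)\le2a\cdot18\Lambda=36a\Lambda$, so $(L+2)h\le3L\cdot36a\Lambda=108a\Lambda L\le k/2$, and $b\le k/2$. (H4): $r^{T/4}=r^{2\Lambda}\ge2^{2\Lambda}\ge4an$, since $4a\le4K\le2^\Lambda$. Finally $\log\big(M(Mn)^{2T+1}\big)\le L+(16\Lambda+1)2L\le35\Lambda L$, so
$$N(a,2^{35\Lambda L})\le N\big(a,M(Mn)^{2T+1}\big)\le n/g(r).$$

**Step 2: squaring the thickness with 32 applications.** If the thickness is already known to be at least $r$, then (10) gains a factor $g(r)$, which is at least $r^{1/16}$ for the values of $r$ that occur. So 32 gains lead from $r$ to $r^2$.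

*Claim.* Let $x_0=y_0=1$, $x_{j+1}=x_j+31$, $y_{j+1}=y_j+32x_j+500$. If $L\ge\Lambda$ is an integer, $k\le K$ and $k\ge L^{x_j}D^{y_j}$, then $N(k,2^L)\ge2^{2^j}$.

*Case $j=0$.* Here $k\ge LD\ge216L$. If $N(k,2^L)=1$, Lemma 4 gives $2^L\ge1.5^{(k-2)/2}\ge1.5^{107L}$, which is false. So $N(k,2^L)\ge2$.

*From $j$ to $j+1$.* Let $k\ge L^{x_{j+1}}D^{y_{j+1}}$. Put $k_0=k$, $L_0=L$, $L_{i+1}=35\Lambda L_i$, $k_{i+1}=\lfloor k_i/(DL_i)\rfloor$. As $35\Lambda\le D$, we have $L_i\le D^iL$. We show by induction that
$$\lfloor k_i/2\rfloor\ge(2L_i)^{x_j}D^{y_j}\qquad(0\le i\le31).\tag{11}$$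
For a given $i$, (11) implies $k_i\ge DL_i$, as $x_j,y_j\ge1$. Hence $k_{i+1}\ge1$ and $k_{i+1}\ge k_i/(2DL_i)$. So if (11) holds for all smaller values of $i$, then
$$k_i\ge\frac{k}{\prod_{i'=0}^{30}2D\cdot D^{i'}L}=\frac{k}{(2D)^{31}L^{31}D^{465}}\ge\frac{k}{L^{31}D^{500}},$$
because $0+1+\dots+30=465$ and $2^{31}\le216^4\le D^4$. In particular $k_i\ge2$, so $\lfloor k_i/2\rfloor\ge k_i/3$. Since $(2L_i)^{x_j}\le2^{x_j}D^{31x_j}L^{x_j}$ and $3\cdot2^{x_j}\le D^{x_j}$, we have $3(2L_i)^{x_j}D^{y_j}\le L^{x_j}D^{y_j+32x_j}$. So (11) follows from $k\ge L^{x_j+31}D^{y_j+32x_j+500}$, which is our hypothesis.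

By the claim for $j$, with $\lfloor k_i/2\rfloor$ in place of $k$ and $2L_i$ in place of $L$, we get $N(\lfloor k_i/2\rfloor,2^{2L_i})\ge2^{2^j}$ for $0\le i\le31$. So (10) can be applied with $r=2^{2^j}$ to $(k_i,L_i)$ for $i=0,\dots,31$, each time giving $N(k_i,2^{L_i})\ge g(r)N(k_{i+1},2^{L_{i+1}})$. Hence $N(k,2^L)\ge g(2^{2^j})^{32}$. Put $\varphi=2^j$. If $\varphi\le4$, then $\log g(2^\varphi)\ge\log\frac54>0.32>\frac14\ge\varphi/16$. If $\varphi\ge8$, then $\log g(2^\varphi)\ge\log\big(\tfrac12 2^{\varphi/4}\big)=\varphi/4-1\ge\varphi/16$. So $N(k,2^L)\ge2^{32\varphi/16}=2^{2\varphi}=2^{2^{j+1}}$, and the claim is proved.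

**Step 3: comparison with the upper bound (9).** If $K$ is large compared with $D$, the claim contradicts (9), and this bounds $\Lambda$, hence $f(K)$, from below. Explicitly $x_j=1+31j$ and
$$y_j=1+\sum_{i<j}\big(32(1+31i)+500\big)=1+532j+496j(j-1)=1+36j+496j^2,$$
so $x_j+y_j=2+67j+496j^2\le500(j+1)^2$. Let $j^*=\lfloor\log\Lambda\rfloor+1$. Then $2^{j^*}>\Lambda$ and $j^*+1\le\log(4\Lambda)\le\log D$. If $K\ge D^{500(j^*+1)^2}$, then $K\ge D^{x_{j^*}+y_{j^*}}\ge\Lambda^{x_{j^*}}D^{y_{j^*}}$. The claim with $k=K$, $L=\Lambda$, $j=j^*$ and (9) then give
$$2^\Lambda\ge N(K,2^\Lambda)\ge2^{2^{j^*}}>2^\Lambda,$$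
a contradiction. Hence $\log K<500(j^*+1)^2\log D\le500(\log D)^3$, that is,
$$\Lambda>\tfrac1{216}\,2^{(\log K/500)^{1/3}} .$$
For large $K$ the right side exceeds $\log K+3>\lceil\log4K\rceil$. So the maximum in the definition of $\Lambda$ is not attained by $4K$: we have $\Lambda=\lceil\log2f(K)\rceil<\log f(K)+2$. Therefore
$$\log f(K)>\tfrac1{216}\,2^{(\log K/500)^{1/3}}-2\ \ge\ 2^{(\log K)^{1/3}/9}$$
for $K$ large, since $500^{-1/3}>0.12>\frac19$. This proves Theorem 1. In particular the queue-number of a graph is not bounded by any polynomial function of its treewidth, and no bound of the form $2^{\mathrm{polylog}(\mathrm{tw})}$ holds either. $\square$
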